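\title{Uniqueness for a Liouville-type system in a ball in dimensions $N\ge 10$}

\begin{abstract}
We consider the system $-\Delta u=\lambda e^v$, $-\Delta v=\mu e^u$ in the unit ball of
$\mathbb{R}^N$ with zero Dirichlet data. We prove that for $N\ge 10$ it has exactly one
classical solution for every pair $(\mu,\lambda)$ for which it has a classical solution at
all. This solution is stable and monotone in the parameters, the region of existence is
the region below the curve of singular solutions, and the classical solutions converge to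
the singular ones along that curve. The proof shows that the shooting map from central
values to boundary values is injective. Its core is a barrier argument for the matrix
Riccati equation of the linearized system, fed by two a priori bounds that hold along
every regular radial solution.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $B$ be the unit ball of $\mathbb{R}^N$, $N\ge3$, and let $r$ denote the distance to
the origin. For positive parameters $\lambda,\mu$ we consider the Liouville-type system
\begin{equation}\label{eq:main}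
-\Delta u=\lambda e^{v}\ \text{ in } B,\qquad
-\Delta v=\mu e^{u}\ \text{ in } B,\qquad
u=v=0\ \text{ on } \partial B .
\end{equation}
A \emph{classical solution} is a regular, bounded one, $u,v\in C^2(\overline B)$. Let
$\mathcal{U}\subset(0,\infty)^2$ be the set of pairs $(\mu,\lambda)$ for which
\eqref{eq:main} has a classical solution. A \emph{singular solution} is a radial solution
with a singularity of type $-2\log r$ at the origin. The following facts are known, and
we use them without proof.
\begin{itemize}
\item[(F1)] By a result of Troy, every classical solution of \eqref{eq:main} is radially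
symmetric.
\item[(F2)] There is a curve $\mathcal{S}\subset\overline{\mathcal{U}}$, given by
$\lambda=\bar h(\mu)$ with $\bar h\colon(0,\infty)\to(0,\infty)$ smooth and decreasing,
$\bar h(\mu)\to\infty$ as $\mu\to0$ and $\bar h(\mu)\to0$ as $\mu\to\infty$, such that
\eqref{eq:main} has a singular solution if and only if $(\mu,\lambda)\in\mathcal{S}$.
This singular solution is unique.
\item[(F3)] If $3\le N\le9$, then $\mathcal{S}\subset\mathcal{U}$, and for each
$(\mu,\lambda)\in\mathcal{S}$ problem \eqref{eq:main} has infinitely many classical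
solutions.
\end{itemize}
We apply (F2) only to radial solutions in $\overline B\setminus\{0\}$ for which
$u+2\log r$ and $v+2\log r$ have finite limits at the origin.

How many classical solutions are there when $N\ge10$? One singular solution is explicit
and suggests the answer. Put
\[
m=\frac{N-2}{2},
\]
so that $N\ge10$ means $m\ge4$. Since $-\Delta(-2\log r)=4m/r^2$, the pair
$u=v=-2\log r$ is a singular solution with $\mu=\lambda=4m$. The linearization of
\eqref{eq:main} at it is $-\Delta\varphi=4mr^{-2}\psi$, $-\Delta\psi=4mr^{-2}\varphi$.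
Because $\Delta r^\nu=\nu(\nu+2m)r^{\nu-2}$, the symmetric pair $\varphi=\psi=r^\nu$ is a
solution when $\nu^2+2m\nu+4m=0$, and the antisymmetric pair $\varphi=-\psi=r^\nu$ is a
solution when $\nu^2+2m\nu-4m=0$. The roots are
\begin{equation}\label{eq:roots}
\nu=-m\pm\sqrt{m^2-4m}\quad\text{(symmetric)},\qquad
\nu=-m\pm\sqrt{m^2+4m}\quad\text{(antisymmetric)}.
\end{equation}
The antisymmetric roots are real in every dimension. The symmetric roots are complex for
$3\le N\le 9$, and then $r^{-m}\cos(\sqrt{4m-m^2}\,\log r)$ changes sign infinitely often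
near the origin. A classical solution with large central values should stay close to a
singular one away from the origin, so one expects these oscillations to be the source of
the multiplicity in (F3). For $N\ge10$ all four roots are real, nothing oscillates, and
one guesses that the solution is unique. This is the conjecture posed in \cite{source},
and we prove it.

\begin{theorem}\label{thm:A}
Let $N\ge10$. For every $(\mu,\lambda)\in\mathcal{U}$, problem \eqref{eq:main} has
exactly one classical solution.
\end{theorem}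

The method also describes the solution set.

\begin{theorem}\label{thm:B}
In parts \emph{(1)--(4)} let $N\ge10$, and let $(u,v)$ be the classical solution at
$(\mu,\lambda)\in\mathcal{U}$.
\begin{itemize}
\item[(1)] \emph{Stability.} The linearized system $-\Delta\varphi=\lambda e^v\psi$,
$-\Delta\psi=\mu e^u\varphi$ has a solution with $\varphi,\psi\ge1$ in $\overline B$ and
$\varphi=\psi=1$ on $\partial B$. Consequently the linearized Dirichlet problem has
trivial kernel, also among nonradial functions. Moreover, if $f,g>0$ in $B$, $f=g=0$ on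
$\partial B$, $-\Delta f=\lambda e^vg+\kappa f$ and $-\Delta g=\mu e^uf+\kappa g$, then
$\kappa>0$.
\item[(2)] \emph{Monotonicity.} The solution depends smoothly on $(\mu,\lambda)$, and
$u(r)$, $v(r)$ are nondecreasing in each of $\mu$, $\lambda$.
\item[(3)] \emph{Region of existence.}
$\mathcal{U}=\{(\mu,\lambda):0<\lambda<\bar h(\mu)\}$; in particular
$\mathcal{S}\cap\mathcal{U}=\emptyset$. On $\mathcal{U}$ one has
$\lambda\mu<4(N-2)^2$, and this constant is sharp.
\item[(4)] \emph{Behavior at $\mathcal{S}$.} If
$\mathcal{U}\ni(\mu_n,\lambda_n)\to(\mu,\lambda)\in\mathcal{S}$, then the solutions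
converge in $C^2_{\mathrm{loc}}(\overline B\setminus\{0\})$ to the singular solution at
$(\mu,\lambda)$.
\item[(5)] \emph{Sharpness of $N\ge10$.} For $3\le N\le9$ uniqueness on $\mathcal{U}$
fails.
\end{itemize}
\end{theorem}

In part (1), solutions of linear problems are taken in $C^2(B)\cap C(\overline B)$. Part
(5) is immediate from (F3), since $\mathcal{S}$ is a nonempty subset of $\mathcal{U}$
that carries infinitely many solutions. So, among $N\ge3$, uniqueness on all of
$\mathcal{U}$ holds if and only if $N\ge10$. Theorem~\ref{thm:A} and part (1) use (F1)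
only; (F2) enters parts (3) and (4), and through (3) the last step of part (2).

By (F1), a classical solution is determined by its two central values, and
Theorem~\ref{thm:A} says that a map $\Phi\colon\mathbb{R}^2\to\mathbb{R}^2$, from central
values to boundary values, is injective (Section~\ref{sec:shooting}). We show that
$D\Phi$ has positive determinant and a fixed sign pattern everywhere, and in the plane
this forces injectivity (Section~\ref{sec:inj}). The determinant is controlled through a
matrix Riccati equation. On the diagonal $u=v$ this equation splits into two scalar ones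
and the whole argument takes a few lines (Section~\ref{sec:diag}). Off the diagonal it
does not split, and the main work is a bound on a product of two averages
(Section~\ref{sec:off}). Sections \ref{sec:stab}--\ref{sec:region} prove
Theorem~\ref{thm:B}.

\section{The shooting map}\label{sec:shooting}

\subsection{Central values and boundary values}

The parameters can be moved into the boundary data: if $(u,v)$ solves \eqref{eq:main},
then $U=u+\log\mu$ and $V=v+\log\lambda$ satisfy $-\Delta U=e^V$, $-\Delta V=e^U$, with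
boundary values $\log\mu$ and $\log\lambda$. We therefore study, for
$p=(p_1,p_2)\in\mathbb{R}^2$, the radial initial value problem
\begin{equation}\label{eq:ivp}
-\Delta U=e^V,\quad -\Delta V=e^U,\qquad U(0)=p_1,\quad V(0)=p_2,\quad U'(0)=V'(0)=0 .
\end{equation}
For $f$ continuous on $[0,\infty)$ let
$Gf(r)=\int_0^r s^{1-N}\int_0^s\rho^{N-1}f(\rho)\,d\rho\,ds$. Both $(Gf)'(r)/r$ and
$(Gf)''(r)=f(r)-(N-1)(Gf)'(r)/r$ tend to $f(0)/N$ as $r\to0$, so $Gf$ is a $C^2$ radial
function on $\mathbb{R}^N$ with $\Delta Gf=f$ and $Gf(0)=0$. Moreover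
\begin{equation}\label{eq:Gbounds}
|(Gf)'(r)|\le\frac rN\max_{[0,r]}|f|,\qquad
|Gf(r)|\le\frac{r^2}{2N}\max_{[0,r]}|f|,\qquad
|Gf(r)|\le r\int_0^r|f| .
\end{equation}
Problem \eqref{eq:ivp} is equivalent to $U=p_1-Ge^V$, $V=p_2-Ge^U$.

\begin{lemma}\label{lem:ivp}
For every $p\in\mathbb{R}^2$, problem \eqref{eq:ivp} has a unique solution on
$[0,\infty)$, and
\begin{equation}\label{eq:crude}
p_1-\frac{r^2}{2N}e^{p_2}\le U(r)\le p_1,\qquad
p_2-\frac{r^2}{2N}e^{p_1}\le V(r)\le p_2 .
\end{equation}
For each $L>0$ the map $p\mapsto(U,V)\in C([0,L])^2$ is smooth, and its derivative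
$(\varphi,\psi)$ in the direction $q\in\mathbb{R}^2$ is the unique solution of
$\varphi=q_1-G(e^V\psi)$, $\psi=q_2-G(e^U\varphi)$.
\end{lemma}

\begin{proof}
Since $G$ preserves positivity, any solution has $U\le p_1$ and $V\le p_2$, and
\eqref{eq:crude} follows from \eqref{eq:Gbounds}. Replace $e^s$ by the globally Lipschitz
function $e^{\min(s,c)}$ with $c=\max(p_1,p_2)$. By the last bound in
\eqref{eq:Gbounds}, Picard iteration for the modified equations converges on every
$[0,L]$, and the solution is unique. Solutions of either problem satisfy $U,V\le c$, so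
the two problems have the same solutions.

The map $(p,U,V)\mapsto(U-p_1+Ge^V,\,V-p_2+Ge^U)$ is smooth from
$\mathbb{R}^2\times C([0,L])^2$ to $C([0,L])^2$. At a solution, its derivative in $(U,V)$
is $I+\mathcal{V}$ with $\mathcal{V}(\varphi,\psi)=(G(e^V\psi),G(e^U\varphi))$, and
\eqref{eq:Gbounds} gives $\|\mathcal{V}^n\|\le(e^cL^2)^n/n!$. So $I+\mathcal{V}$ is
invertible, and the implicit function theorem gives the remaining claims.
\end{proof}

Define the \emph{shooting map} $\Phi\colon\mathbb{R}^2\to\mathbb{R}^2$ by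
$\Phi(p)=(U(1),V(1))$. By (F1), a classical solution of \eqref{eq:main} gives a point
$p=(u(0)+\log\mu,\,v(0)+\log\lambda)$ with $\Phi(p)=(\log\mu,\log\lambda)$, and $p$
determines $(u,v)$ by Lemma~\ref{lem:ivp}. Conversely, each such $p$ gives the classical
solution $(U-\log\mu,V-\log\lambda)$. Hence the classical solutions at $(\mu,\lambda)$
are in bijection with $\Phi^{-1}(\log\mu,\log\lambda)$, the image
\[
\mathcal{O}=\Phi(\mathbb{R}^2)=\{(\log\mu,\log\lambda):(\mu,\lambda)\in\mathcal{U}\}
\]
is $\mathcal{U}$ in logarithmic coordinates, and \emph{Theorem~\ref{thm:A} is equivalent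
to the injectivity of $\Phi$}.

\subsection{Logarithmic variables}

The system in \eqref{eq:ivp} is invariant under
$(U,V)(r)\mapsto(U,V)(e^{c/2}r)+(c,c)$. We choose variables in which this scaling is a
translation. Let $t=\log r$, let a dot denote $d/dt$, and put
\[
x=U+2t,\quad y=V+2t,\quad a=e^y,\quad b=e^x,\quad P=-rU',\quad Q=-rV' .
\]
Since $r^2\Delta U=\ddot U+2m\dot U$ for radial $U$, the system becomes autonomous:
\begin{equation}\label{eq:auto}
\dot x=2-P,\qquad \dot y=2-Q,\qquad \dot P=-2mP+a,\qquad \dot Q=-2mQ+b .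
\end{equation}
Its equilibrium $a=b=4m$, $P=Q=2$ is the explicit singular solution. We call the solution
of \eqref{eq:auto} that comes from \eqref{eq:ivp} the \emph{regular trajectory} with data
$p$. It is defined for all $t\in\mathbb{R}$, it has $\Phi(p)=(x(0),y(0))$, that is,
$(b(0),a(0))=(\mu,\lambda)$, and as $t\to-\infty$
\begin{equation}\label{eq:asym}
a=e^{p_2+2t}(1+o(1)),\qquad b=e^{p_1+2t}(1+o(1)),\qquad P,Q=O(e^{2t}) .
\end{equation}
The scaling reads
\begin{equation}\label{eq:scaling}
(x,y)\bigl(t;\,p+(c,c)\bigr)=(x,y)\bigl(t+c/2;\,p\bigr).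
\end{equation}
Writing $p=(c,c-\gamma)$ we get $\Phi(p)=(x,y)(c/2;(0,-\gamma))$. So $\mathcal{O}$ is
swept out by one curve $t\mapsto(x,y)(t;(0,-\gamma))$ for each $\gamma\in\mathbb{R}$, and
injectivity of $\Phi$ means that each curve is simple and that different curves are
disjoint.

Two elementary facts are used throughout.
\begin{itemize}
\item[(I)] \emph{Integration from $-\infty$.} Let $\dot Z=-gZ+f$ on a half-line
$(-\infty,T)$, with $f\ge0$ and $g$ continuous, $Z$ bounded near $-\infty$, and
$\int_s^tg\to+\infty$ as $s\to-\infty$. Then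
$Z(t)=\int_{-\infty}^te^{-\int_s^tg}f(s)\,ds$. Indeed, in the variation of constants
formula on $[s,t]$ the term $e^{-\int_s^tg}Z(s)$ tends to $0$.
\item[(II)] \emph{First crossing.} If $F$ is differentiable, $F<F(t_0)$ on
$(-\infty,t_0)$, then $\dot F(t_0)\ge0$.
\end{itemize}
By (I) and \eqref{eq:asym},
\begin{equation}\label{eq:PQ}
P(t)=\int_{-\infty}^te^{-2m(t-s)}a(s)\,ds>0,\qquad
Q(t)=\int_{-\infty}^te^{-2m(t-s)}b(s)\,ds>0 .
\end{equation}
The weight has total mass $1/(2m)$, so a bound $a<4m\theta$ on $(-\infty,t]$ gives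
$P(t)<2\theta$.

\subsection{The linearization and its Riccati equation}

Let $\Psi(t)=\partial(x,y)/\partial(p_1,p_2)$, a $2\times2$ matrix, so that
$D\Phi(p)=\Psi(0)$. For $q\in\mathbb{R}^2$ the vector $\Psi q$ is the pair
$(\varphi,\psi)$ of Lemma~\ref{lem:ivp}: a radial $C^2$ solution of
$-\Delta\varphi=e^V\psi$, $-\Delta\psi=e^U\varphi$ with central value $q$. With
\eqref{eq:Gbounds} this gives
\begin{equation}\label{eq:lin}
\ddot\Psi+2m\dot\Psi+\mathcal{A}\Psi=0,\quad
\mathcal{A}=\begin{pmatrix}0&a\\ b&0\end{pmatrix};\qquad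
\Psi\to I,\quad \dot\Psi=O(e^{2t})\quad(t\to-\infty).
\end{equation}
The determinant of $\Psi(t)$ vanishes exactly when some nonzero $\Psi q$ has zero
Dirichlet data on the sphere $r=e^t$. For a scalar second-order equation, zeros of a
solution are detected by blow-up of its logarithmic derivative. The matrix analog is
\[
K=-\dot\Psi\Psi^{-1},
\]
defined on the maximal interval $(-\infty,t^*)$ on which $\det\Psi>0$. Differentiating,
$\dot K=-\ddot\Psi\Psi^{-1}+(\dot\Psi\Psi^{-1})^2$, and Liouville's formula applies to
$\dot\Psi=-K\Psi$. So on $(-\infty,t^*)$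
\begin{equation}\label{eq:riccati}
\dot K=K^2-2mK+\mathcal{A},\qquad
\frac{d}{dt}\log\det\Psi=-\operatorname{tr}K,\qquad
K=O(e^{2t})\ \ (t\to-\infty).
\end{equation}
An upper bound for $\operatorname{tr}K$ keeps $\det\Psi$ away from $0$ in finite time.

\section{The diagonal}\label{sec:diag}

Let $p=(c,c)$. Exchanging $U$ and $V$ gives a solution with the same data, so $U=V$,
and by \eqref{eq:scaling} it suffices to take $c=0$. Write $w=x=y$ for this trajectory;
then $a=b=e^w$, $P=Q$ and $\Phi(c,c)=(w(c/2),w(c/2))$. The argument has two steps, and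
they reappear in the general case: bound the coefficient $a$, then use the bound to build
a barrier for the Riccati equation.

\subsection{A barrier in the phase plane}

With $\eta=a/(4m)$, system \eqref{eq:auto} reduces to
\[
\dot\eta=\eta(2-P),\qquad \dot P=-2mP+4m\eta .
\]
The trajectory leaves $(0,0)$ at $t=-\infty$, and the singular solution is the equilibrium
$(1,2)$. We want $\eta<1$ for all time. The line $\eta=1$ is crossed from left to right
where $P<2$, so the trajectory must be kept above a slanted line through $(1,2)$. Let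
$\delta=P-2+\sigma(1-\eta)$. At a point where $\delta=0$ we have $2-P=\sigma(1-\eta)$,
and
\begin{equation}\label{eq:slope}
\dot\delta=-2m\bigl(2-\sigma(1-\eta)\bigr)+4m\eta-\sigma^2\eta(1-\eta)
=(1-\eta)\bigl(2m\sigma-4m-\sigma^2\eta\bigr).
\end{equation}
This is positive for all $\eta\in(0,1)$ if and only if $\sigma^2-2m\sigma+4m\le0$, which
is the symmetric polynomial of \eqref{eq:roots} at $\nu=-\sigma$. For $m<4$ no slope
works. For $m=4$ only $\sigma=4$ works, and $\sigma=4$ works for all $m\ge4$ because
$16-4m\le0$. We state the result for a differential inequality, which costs nothing and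
is the form needed off the diagonal.

\begin{lemma}\label{lem:barrier}
Let $m\ge4$. Let $\eta>0$ and $R$ be $C^1$ functions on $\mathbb{R}$ that tend to $0$ as
$t\to-\infty$ and satisfy $\dot\eta\le\eta(2-R)$ and $\dot R=-2mR+4m\eta$. Then $\eta<1$
and $R>4\eta-2$ for all $t$.
\end{lemma}

\begin{proof}
Let $\delta=R-4\eta+2$, so $\delta\to2$ as $t\to-\infty$. First let $(-\infty,t_0]$ be
any interval on which $\delta\ge0$. There $2-R\le4-4\eta$, so
$\dot\eta\le4\eta(1-\eta)$. If $\eta$ reached $1$, first at $t_1\le t_0$, then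
$\log\frac{\eta}{1-\eta}$ would have derivative $\dot\eta/(\eta(1-\eta))\le4$ on
$(-\infty,t_1)$ and tend to $+\infty$ at $t_1$, which is impossible. So $\eta<1$ on
$(-\infty,t_0]$.

Suppose now that $\delta$ has a first zero $t_0$. Then $\dot\delta(t_0)\le0$ by (II). But
$\dot\delta=\dot R-4\dot\eta\ge\dot R-4\eta(2-R)$, and at $t_0$ the right side is the
expression \eqref{eq:slope} with $\sigma=4$, so
$\dot\delta(t_0)\ge4(1-\eta)(m-4\eta)>0$, because $\eta(t_0)<1$ and $m\ge4$. This is a
contradiction. So $\delta>0$ everywhere, and by the first step $\eta<1$ everywhere.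
\end{proof}

\begin{proposition}\label{prop:diag}
Let $N\ge10$. Then $w$ is increasing, $w<\log 4m$, and $w(t)\to\log4m$ as $t\to\infty$.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:barrier} with $R=P$ gives $e^w=a<4m$. Then $P<2$ by \eqref{eq:PQ}, so
$\dot w=2-P>0$. Hence $a$ has a limit $a_\infty\le4m$, by \eqref{eq:PQ}
$P\to a_\infty/(2m)$, and $\dot w\to2-a_\infty/(2m)$. As $w$ is bounded above, this limit
is $0$, so $a_\infty=4m$.
\end{proof}

Thus $\Phi$ is injective on the diagonal: for each $\lambda<4m$ there is exactly one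
classical solution with $\mu=\lambda$ and $u=v$.

\subsection{Two scalar Riccati equations}

We now show that $\det\Psi>0$ along this trajectory. The linear integral equations of
Lemma~\ref{lem:ivp} are symmetric when $U=V$: if $(\varphi,\psi)$ has central value
$(1,\pm1)$, so does the solution $\pm(\psi,\varphi)$. By uniqueness
$\Psi(1,\pm1)^T=\psi_\pm(1,\pm1)^T$, so $\det\Psi=\psi_+\psi_-$, where
\[
\ddot\psi_\pm+2m\dot\psi_\pm\pm a\psi_\pm=0,\qquad \psi_\pm\to1,\quad
\dot\psi_\pm\to0\quad(t\to-\infty).
\]
The antisymmetric mode is harmless: by (I), $\dot\psi_->0$ as long as $\psi_->0$, so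
$\psi_-\ge1$. For the symmetric mode let $k_+=-\dot\psi_+/\psi_+$, which tends to $0$ at
$-\infty$ and satisfies, while $\psi_+>0$,
\[
\dot k_+=k_+^2-2mk_++a=(m-k_+)^2-m^2+a .
\]
At a first time with $k_+=m$ we would have $\dot k_+=a-m^2<4m-m^2\le0$, against (II). So
$k_+<m$, that is, $\frac{d}{dt}\log\psi_+>-m$, and $\psi_+$ never vanishes. Each of the
two steps used $m\ge4$.

\section{Nondegeneracy off the diagonal}\label{sec:off}

From now on $N\ge10$, and we fix an arbitrary regular trajectory. Two things change. The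
functions $a$ and $b$ can no longer both be bounded by $4m$; by
Theorem~\ref{thm:B}(3), $b(0)=\mu$ takes arbitrarily large values. And the eigenvectors
$(\sqrt a,\pm\sqrt b)$ of $\mathcal{A}$ turn as the ratio $b/a$ changes, so
\eqref{eq:lin} does not split.

\subsection{The product $ab$}

We separate the size of $(a,b)$ from its asymmetry. Put
\[
\eta=\frac{\sqrt{ab}}{4m},\qquad \omega=\frac12\log\frac ba=\frac{U-V}{2},\qquad
R(t)=4m\int_{-\infty}^te^{-2m(t-s)}\eta(s)\,ds .
\]
Then $a=4m\eta e^{-\omega}$, $b=4m\eta e^{\omega}$, and \eqref{eq:auto} gives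
\begin{equation}\label{eq:etaomega}
\dot\eta=\eta\Bigl(2-\frac{P+Q}{2}\Bigr),\qquad \dot\omega=\frac{Q-P}{2},\qquad
\dot R=-2mR+4m\eta .
\end{equation}
On the diagonal $R=P=Q$. Off the diagonal, asymmetry only slows the growth of $\eta$.

\begin{lemma}\label{lem:product}
For all $t$ we have $0<\eta<1$ and $\sqrt{PQ}\ge R>4\eta-2$.
\end{lemma}

\begin{proof}
By \eqref{eq:PQ} and the Cauchy--Schwarz inequality,
$\sqrt{PQ}\ge\int_{-\infty}^te^{-2m(t-s)}\sqrt{ab}\,ds=R$. Hence
$\frac{P+Q}2\ge\sqrt{PQ}\ge R$ and $\dot\eta\le\eta(2-R)$. By \eqref{eq:asym},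
$\eta,R\to0$ at $-\infty$, and Lemma~\ref{lem:barrier} applies.
\end{proof}

\begin{remark}
For $3\le N\le9$ the bound $\eta<1$ is false: $(4m,4m)\in\mathcal{S}\subset\mathcal{U}$
by (F2) and (F3), and a classical solution at this point has
$\eta(0)=\sqrt{\lambda\mu}/(4m)=1$.
\end{remark}

\subsection{The shape of $K$}

Although \eqref{eq:riccati} does not split, it is nearly triangular.

\begin{lemma}\label{lem:shape}
On $(-\infty,t^*)$ the diagonal entries of $K=(k_{ij})$ are equal, $k_{11}=k_{22}=k$, and
\begin{gather}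
k_{12}(t)=\int_{-\infty}^te^{-2\int_s^t(m-k)}a(s)\,ds,\qquad
k_{21}(t)=\int_{-\infty}^te^{-2\int_s^t(m-k)}b(s)\,ds,\label{eq:offdiag}\\
\dot k=(m-k)^2-m^2+k_{12}k_{21}.\label{eq:k}
\end{gather}
All entries of $K$ are positive.
\end{lemma}

\begin{proof}
The diagonal entries of $K^2$ are $k_{ii}^2+k_{12}k_{21}$, and the off-diagonal ones are
$(k_{11}+k_{22})k_{12}$ and $(k_{11}+k_{22})k_{21}$. So $d=k_{11}-k_{22}$ satisfies
$\dot d=-(2m-k_{11}-k_{22})d$. Since $K\to0$ at $-\infty$, fact (I) applies with $f=0$
and gives $d\equiv0$. The equations now read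
\[
\dot k_{12}=-2(m-k)k_{12}+a,\qquad \dot k_{21}=-2(m-k)k_{21}+b,\qquad
\dot k=-(2m-k)k+k_{12}k_{21}.
\]
Fact (I) applied to the first two gives \eqref{eq:offdiag}, so $k_{12},k_{21}>0$; applied
to the third, with $f=k_{12}k_{21}>0$, it gives $k>0$. The third equation is
\eqref{eq:k}.
\end{proof}

We look for a barrier $k<m-j$ with a constant $j\in(0,m)$. As long as $m-k\ge j$,
formula \eqref{eq:offdiag} bounds $k_{12}$ and $k_{21}$ by the averages
\begin{equation}\label{eq:alphabeta}
\alpha(t)=\int_{-\infty}^te^{-2j(t-s)}a(s)\,ds,\qquad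
\beta(t)=\int_{-\infty}^te^{-2j(t-s)}b(s)\,ds,
\end{equation}
which depend on the trajectory only, and at the level $k=m-j$ equation \eqref{eq:k}
gives $\dot k\le j^2-m^2+\alpha\beta$. So we need $\alpha\beta<m^2-j^2$. On the diagonal
$a=b\to4m$ by Proposition~\ref{prop:diag}, hence $\alpha\beta\to4m^2/j^2$, and no bound
smaller than $4m^2/j^2$ can hold. This requires $4m^2/j^2\le m^2-j^2$, that is,
$J^2-m^2J+4m^2\le0$ for $J=j^2$. The quadratic is smallest at $J=m^2/2$, where it equals
$m^2(16-m^2)/4$; so an admissible $j$ exists exactly when $m\ge4$. We fix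
\begin{equation}\label{eq:j}
j=\frac{m}{\sqrt2}\ge2\sqrt2,\qquad\text{so that}\qquad
\frac{4m^2}{j^2}=8\le\frac{m^2}{2}=m^2-j^2 .
\end{equation}
For $N=10$ equality holds, so the bound $\alpha\beta<8$ is needed with its sharp
constant.

\subsection{The product of the averages}

The bound $ab<16m^2$ does not by itself bound $\alpha\beta$: the Cauchy--Schwarz
inequality goes the wrong way. If $a=4mL$, $b=4m/L$ for $t<0$ and the values are
exchanged on $[0,1]$, then $ab=16m^2$ while
$\alpha(1)\beta(1)\ge e^{-2j}(1-e^{-2j})(2mL/j)^2$. What makes $\alpha\beta$ large is a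
fast change of the ratio $b/a$, so we must use the equation for $\omega$. We describe
$(\alpha,\beta)$ by a size and an asymmetry, as we did for $(a,b)$, and we measure how far
the current asymmetry is ahead of the averaged one:
\[
\xi=\frac{j}{2m}\sqrt{\alpha\beta},\qquad \zeta=\frac12\log\frac\beta\alpha,\qquad
\tau=\omega-\zeta .
\]
The bound $\alpha\beta<4m^2/j^2$ is $\xi<1$. From $\alpha=\frac{2m}{j}\xi e^{-\zeta}$ and
$\beta=\frac{2m}{j}\xi e^{\zeta}$ we get $a/\alpha=2j(\eta/\xi)e^{-\tau}$ and
$b/\beta=2j(\eta/\xi)e^{\tau}$. Since $\dot\alpha=-2j\alpha+a$ and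
$\dot\beta=-2j\beta+b$, we have
$\dot\xi/\xi=-2j+\frac12(a/\alpha+b/\beta)$ and
$\dot\zeta=\frac12(b/\beta-a/\alpha)$, that is,
\begin{equation}\label{eq:xizeta}
\dot\xi=2j\,(\eta\cosh\tau-\xi),\qquad \dot\zeta=2j\,\frac\eta\xi\sinh\tau .
\end{equation}
So $\xi$ relaxes toward $\eta\cosh\tau$, and $\xi<1$ persists as long as
$\eta\cosh\tau<1$. This strengthening of $\eta<1$ is the real claim. The mechanism is
this: $|\tau|$ can grow only through $\dot\omega=(Q-P)/2$, hence only when $P$ and $Q$
are unbalanced; but then $(P+Q)/2$ exceeds $\sqrt{PQ}$, which lowers $\dot\eta/\eta$. The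
two effects combine into one use of the arithmetic--geometric mean inequality. The two
bounds have to be propagated together, because the restoring term $\dot\zeta$ is strong
only while $\xi\le1$.

\begin{lemma}\label{lem:averages}
For all $t$ we have $\eta\cosh\tau<1$ and $\xi<1$. In particular
$\alpha\beta<8\le m^2-j^2$.
\end{lemma}

\begin{proof}
By \eqref{eq:asym}, $a/\alpha\to2j+2$ and $b/\beta\to2j+2$ as $t\to-\infty$. Hence
$\xi\to0$, $\eta\to0$ and $\tau=\frac12\log\frac{b/\beta}{a/\alpha}\to0$, and both
inequalities hold near $-\infty$. Suppose that they do not both hold for all $t$, and let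
$t_0$ be the first time at which one fails. At $t_0$ we have $\xi\le1$ and
$\eta\cosh\tau\le1$, with at least one equality.

\emph{Case 1: $\eta\cosh\tau=1$ at $t_0$.} Let $F=\log(\eta\cosh\tau)$ and
$T=\tanh\tau\in(-1,1)$. By (II), $\dot F(t_0)\ge0$. By \eqref{eq:etaomega} and
\eqref{eq:xizeta},
\[
\dot F=2-\frac{P+Q}2+T\Bigl(\frac{Q-P}2-2j\frac\eta\xi\sinh\tau\Bigr)
=2-\frac{(1+T)P+(1-T)Q}{2}-2j\,\frac{\eta\cosh\tau}{\xi}\,T^2 .
\]
At $t_0$ we have $1-T^2=1/\cosh^2\tau=\eta^2$ and $\eta\cosh\tau/\xi=1/\xi\ge1$. The
arithmetic--geometric mean inequality and Lemma~\ref{lem:product} give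
\[
\frac{(1+T)P+(1-T)Q}{2}\ge\sqrt{1-T^2}\sqrt{PQ}=\eta\sqrt{PQ}>\eta(4\eta-2).
\]
Since $2-\eta(4\eta-2)=(1-\eta)(2+4\eta)$, we obtain
\[
\dot F(t_0)<(1-\eta)\bigl[2+4\eta-2j(1+\eta)\bigr]
=-2(1-\eta)\bigl[(j-1)+(j-2)\eta\bigr]<0,
\]
because $\eta<1$ and $j>2$. This is a contradiction.

\emph{Case 2: $\xi=1$ and $\eta\cosh\tau<1$ at $t_0$.} Then
$\dot\xi(t_0)=2j(\eta\cosh\tau-1)<0$, while $\xi<1$ before $t_0$ gives
$\dot\xi(t_0)\ge0$ by (II). This is again a contradiction.

The last assertion is $\xi<1$ together with \eqref{eq:j}.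
\end{proof}

\subsection{The barrier for $k$}

\begin{proposition}\label{prop:nondeg}
For all $t\in\mathbb{R}$ we have $\det\Psi(t)>0$, and
$0<k<m-j$, $0<k_{12}\le\alpha$, $0<k_{21}\le\beta$.
\end{proposition}

\begin{proof}
Positivity on $(-\infty,t^*)$ is in Lemma~\ref{lem:shape}. Near $-\infty$ we have
$k<m-j$. Suppose that $k$ reaches $m-j$, first at $t_1<t^*$. On $(-\infty,t_1]$ we have
$m-k\ge j$, so $k_{12}\le\alpha$ and $k_{21}\le\beta$ by \eqref{eq:offdiag}. Then
\eqref{eq:k} and Lemma~\ref{lem:averages} give
$\dot k(t_1)\le j^2-m^2+\alpha\beta<0$, against (II). So the stated bounds hold on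
$(-\infty,t^*)$. By \eqref{eq:riccati},
$\frac{d}{dt}\log\det\Psi=-2k\ge-2(m-j)$ there. If $t^*$ were finite, this would give
$\det\Psi(t^*)>0$, against the maximality of the interval. So $t^*=\infty$.
\end{proof}

\section{Injectivity of the shooting map}\label{sec:inj}

A positive Jacobian determinant does not imply injectivity, as
$(p_1,p_2)\mapsto(e^{p_1}\cos p_2,e^{p_1}\sin p_2)$ shows. We also need the signs of the
entries of $D\Phi$. The expected pattern is easy to guess: raising $U(0)$ strengthens the
source $e^U$, which lowers $V$, which weakens the source $e^V$ and raises $U$. The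
pattern follows from the positivity of $K$. Inequalities between matrices are entrywise.

\begin{lemma}\label{lem:positive}
For $s\le t$ we have $\Psi(s)\Psi(t)^{-1}\ge I+\int_s^tK$, and
$\Psi(t)^{-1}\ge I+\int_{-\infty}^tK$. At every $p\in\mathbb{R}^2$ the matrix $D\Phi(p)$
has positive diagonal entries, negative off-diagonal entries and positive determinant.
\end{lemma}

\begin{proof}
Fix $s$ and let $\Theta(t)=\Psi(s)\Psi(t)^{-1}$. Then
$\dot\Theta=-\Psi(s)\Psi^{-1}\dot\Psi\Psi^{-1}=\Theta K$ and $\Theta(s)=I$. The solution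
of this linear problem is the Picard series $\Theta=\sum_{n\ge0}\Theta_n$ with
$\Theta_0=I$ and $\Theta_{n+1}(t)=\int_s^t\Theta_nK$. For $t\ge s$ every term has
nonnegative entries, so $\Theta\ge\Theta_0+\Theta_1$. Letting $s\to-\infty$ and using
$\Psi(s)\to I$ gives the second inequality. In particular all entries $\theta_{ij}$ of
$\Psi(0)^{-1}$ are positive, and inverting this $2\times2$ matrix,
\[
D\Phi(p)=\Psi(0)=\det\Psi(0)
\begin{pmatrix}\theta_{22}&-\theta_{12}\\-\theta_{21}&\theta_{11}\end{pmatrix},
\qquad \det\Psi(0)>0. \qedhere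
\]
\end{proof}

The next lemma is a special case of the Gale--Nikaido theorem; we give a direct proof.
Two points with the same $\Phi_1$ lie on one level curve of $\Phi_1$, and $\Phi_2$ is
strictly monotone along it.

\begin{lemma}\label{lem:planar}
Let $\Phi\colon\mathbb{R}^2\to\mathbb{R}^2$ be $C^1$ with $\partial_1\Phi_1>0$,
$\partial_2\Phi_1<0$ and $\det D\Phi>0$ everywhere. Then $\Phi$ is injective.
\end{lemma}

\begin{proof}
Suppose $\Phi(p)=\Phi(q)$ with $p\ne q$. The function $\Phi_1$ is strictly increasing in
the first variable and strictly decreasing in the second. If $q_1\ge p_1$ and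
$q_2\le p_2$, then $\Phi_1(q)>\Phi_1(p)$, which is excluded; so is the case with $p$ and
$q$ exchanged. After relabeling, $p_1<q_1$ and $p_2<q_2$.

Let $c=\Phi_1(p)=\Phi_1(q)$. For $s\in[p_2,q_2]$ we have
$\Phi_1(p_1,s)\le\Phi_1(p_1,p_2)=c=\Phi_1(q_1,q_2)\le\Phi_1(q_1,s)$, so there is a unique
$\theta(s)\in[p_1,q_1]$ with $\Phi_1(\theta(s),s)=c$, and $\theta(p_2)=p_1$,
$\theta(q_2)=q_1$. By the implicit function theorem $\theta$ is $C^1$ with
$\theta'=-\partial_2\Phi_1/\partial_1\Phi_1$, so
\[
\frac{d}{ds}\Phi_2(\theta(s),s)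
=\partial_2\Phi_2-\partial_1\Phi_2\,\frac{\partial_2\Phi_1}{\partial_1\Phi_1}
=\frac{\det D\Phi}{\partial_1\Phi_1}>0 .
\]
Hence $\Phi_2(q)>\Phi_2(p)$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemmas \ref{lem:positive} and \ref{lem:planar} the shooting map is injective, and by
Section~\ref{sec:shooting} the classical solutions at $(\mu,\lambda)\in\mathcal{U}$ are in
bijection with the one-point set $\Phi^{-1}(\log\mu,\log\lambda)$.
\end{proof}

By the inverse function theorem, $\mathcal{O}$ is open and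
$\Phi\colon\mathbb{R}^2\to\mathcal{O}$ is a smooth diffeomorphism.

\section{Stability}\label{sec:stab}

Fix $(\mu,\lambda)\in\mathcal{U}$ and the corresponding trajectory, so that
$e^V=\lambda e^v$ and $e^U=\mu e^u$. We normalize the linearized solutions at the
boundary instead of the center:
\begin{equation}\label{eq:M}
M(r)=\Psi(\log r)\Psi(0)^{-1}\quad(0<r\le1),\qquad M(0)=\Psi(0)^{-1}.
\end{equation}
By Lemma~\ref{lem:positive}, $M\ge I$ on $[0,1]$, and $M(1)=I$. We recall the weak
minimum principle: if $W\in C^2(B)\cap C(\overline B)$ and $-\Delta W\ge0$ in $B$, then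
$W\ge\min_{\partial B}W$ in $\overline B$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
The pair $(\varphi,\psi)^T=M(1,1)^T$ is $\Psi q$ with $q=\Psi(0)^{-1}(1,1)^T$, so it is a
$C^2$ solution of the linearized system. Since $M\ge I$, we have $\varphi,\psi\ge1$, with
equality on $\partial B$. The other two claims follow by sliding multiples of
$(\varphi,\psi)$ down until they touch.

\emph{Kernel.} Let $-\Delta f=\lambda e^vg$, $-\Delta g=\mu e^uf$, $f=g=0$ on
$\partial B$, with $(f,g)\not\equiv0$. Let $c>0$ be the larger of the maxima of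
$|f|/\varphi$ and $|g|/\psi$ over $\overline B$. The four functions $c\varphi\pm f$,
$c\psi\pm g$ are nonnegative, and one of them vanishes somewhere. But
$-\Delta(c\varphi\pm f)=\lambda e^v(c\psi\pm g)\ge0$ and
$-\Delta(c\psi\pm g)=\mu e^u(c\varphi\pm f)\ge0$, and all four functions equal $c$ on
$\partial B$. By the minimum principle all four are at least $c>0$, a contradiction.

\emph{Eigenvalue.} Let $f,g,\kappa$ be as in the statement and suppose $\kappa\le0$. Let
$c>0$ be the larger of the maxima of $f/\varphi$ and $g/\psi$. Then $c\varphi-f$ and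
$c\psi-g$ are nonnegative, and one of them vanishes somewhere. But
$-\Delta(c\varphi-f)=\lambda e^v(c\psi-g)-\kappa f\ge0$ and
$-\Delta(c\psi-g)=\mu e^u(c\varphi-f)-\kappa g\ge0$, and both functions equal $c$ on
$\partial B$. So both are at least $c>0$, a contradiction. Hence $\kappa>0$.
\end{proof}

\section{Large central values}\label{sec:blowup}

To find the boundary of $\mathcal{O}$ we must understand sequences $p_n\to\infty$ for
which $\Phi(p_n)$ converges. By \eqref{eq:scaling}, data $(c,c-\gamma)$ with $c$ large
amount to following the trajectory with data $(0,-\gamma)$ for the long time $c/2$. We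
show that $x$ grows linearly in time when $\gamma>0$ is fixed, so $\gamma$ must tend to
$0$. The trajectory then shadows the diagonal one until it is close to the equilibrium
$x=y=\log4m$, and the limit, seen from the final time, is a trajectory that comes out of
the equilibrium at $t=-\infty$: a singular solution.

\begin{lemma}\label{lem:ordered}
Let $\gamma=p_1-p_2\ge0$. Then $\omega$ is nondecreasing, and for all $t$
\[
\omega\ge\frac\gamma2,\qquad a<4me^{-\omega},\qquad P<2e^{-\gamma/2},\qquad
\dot x>2\bigl(1-e^{-\gamma/2}\bigr)\ge0 .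
\]
\end{lemma}

\begin{proof}
If $\gamma=0$, then $\omega\equiv0$. Let $\gamma>0$; then $\omega\to\gamma/2$ at
$-\infty$. On any interval $(-\infty,t_0)$ where $\omega>0$ we have $b>a$, so $Q>P$ by
\eqref{eq:PQ} and $\dot\omega>0$. So $\omega$ never reaches $0$, it increases, and
$\omega\ge\gamma/2$. By Lemma~\ref{lem:product},
$a=4m\eta e^{-\omega}<4me^{-\omega}\le4me^{-\gamma/2}$. Then \eqref{eq:PQ} gives the bound
on $P$, and $\dot x=2-P$.
\end{proof}

\begin{proposition}\label{prop:blowup}
Let $|p_n|\to\infty$ and $\Phi(p_n)\to z\in\mathbb{R}^2$. Then, along a subsequence, the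
solutions $(U_n,V_n)$ of \eqref{eq:ivp} converge in
$C^2_{\mathrm{loc}}(\overline B\setminus\{0\})$ to a radial solution $(U,V)$ of
$-\Delta U=e^V$, $-\Delta V=e^U$ in $B\setminus\{0\}$ with $(U(1),V(1))=z$ and
\[
U+2\log r\to\log4m,\qquad V+2\log r\to\log4m\qquad(r\to0).
\]
In particular $(e^{z_1},e^{z_2})\in\mathcal{S}$, and $(U-z_1,V-z_2)$ is the singular
solution at that point.
\end{proposition}

\begin{proof}
The last sentence follows from the first and (F2), and the first is unchanged when $U$
and $V$ are exchanged. By \eqref{eq:crude} each component of $p_n$ is at least the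
corresponding component of $\Phi(p_n)$, so both are bounded below and the larger one
tends to $\infty$. After passing to a subsequence and exchanging $U$ and $V$ if
necessary, $p_n=(c_n,c_n-\gamma_n)$ with $\gamma_n\ge0$ and $c_n\to\infty$. Let
$t_n=-c_n/2$ and let $\tilde x_n$ belong to the data $(0,-\gamma_n)$. By
\eqref{eq:scaling}, $x_n(t_n+s)=\tilde x_n(s)$.

\emph{Step 1: $\gamma_n\to0$.} By \eqref{eq:crude},
$x_n(t_n)=\tilde x_n(0)\ge-e^{-\gamma_n}/(2N)\ge-1/(2N)$. If
$\gamma_n\ge\gamma_0>0$ along a subsequence, then integrating the bound for $\dot x$ in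
Lemma~\ref{lem:ordered} over $[t_n,0]$ gives
$x_n(0)\ge-\frac1{2N}+(1-e^{-\gamma_0/2})c_n\to\infty$, whereas $x_n(0)\to z_1$.

\emph{Step 2: $\liminf_nx_n(t)\ge\log4m$ for each $t\le0$.} Given $\varepsilon>0$,
Proposition~\ref{prop:diag} provides $s_\varepsilon$ with
$w(s_\varepsilon)>\log4m-\varepsilon$. By Step~1 and continuous dependence,
$x_n(t_n+s_\varepsilon)=\tilde x_n(s_\varepsilon)\to w(s_\varepsilon)$. For large $n$ we
have $t_n+s_\varepsilon\le t$, and $x_n$ is increasing, so
$x_n(t)\ge x_n(t_n+s_\varepsilon)>\log4m-\varepsilon$.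

\emph{Step 3: compactness.} Let $T>0$. On $[-T,0]$, Lemma~\ref{lem:ordered} gives
$x_n(-T)\le x_n\le x_n(0)$ and $0\le\omega_n\le\omega_n(0)$. Here $x_n(0)\to z_1$,
$\omega_n(0)\to(z_1-z_2)/2$, and $x_n(-T)$ is bounded below by Step~2. So $x_n$ and
$y_n=x_n-2\omega_n$ are bounded on $[-T,0]$. On $(-\infty,0]$ we have $0<P_n<2$ and, since
$b_n\le e^{x_n(0)}$, also $0<Q_n\le e^{x_n(0)}/(2m)$. By \eqref{eq:auto} the derivatives
of $x_n,y_n,P_n,Q_n$ are bounded on $[-T,0]$. The Arzel\`a--Ascoli theorem and a diagonal
choice give a subsequence along which these four functions converge locally uniformly on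
$(-\infty,0]$. By \eqref{eq:auto} their derivatives converge too, so $(x_n,y_n)$
converges in $C^2_{\mathrm{loc}}((-\infty,0])$ to a solution $(x,y)$ with
$(x(0),y(0))=z$. This is the asserted convergence of $(U_n,V_n)$. The limit inherits the
following: $x$ is nondecreasing and $x\ge\log4m$; $\omega\ge0$ is nondecreasing;
$a\le4me^{-\omega}$, so $y\le\log4m$; and $P,Q$ are bounded on $(-\infty,0]$.

\emph{Step 4: the limit at $-\infty$.} Let $\omega_-=\lim_{t\to-\infty}\omega\ge0$. Since
$P$ is bounded, (I) shows that \eqref{eq:PQ} holds for the limit, and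
$a\le4me^{-\omega_-}$ gives $P\le2e^{-\omega_-}$. So $\dot x\ge2(1-e^{-\omega_-})$ on
$(-\infty,0]$. If $\omega_->0$, then $x\to-\infty$ as $t\to-\infty$, against
$x\ge\log4m$. Hence $\omega_-=0$. The monotone function $x$ has a limit at $-\infty$,
and $y=x-2\omega$ has the same limit. It is at least $\log4m$ because of $x$ and at most
$\log4m$ because of $y$, so it equals $\log4m$. (By \eqref{eq:PQ}, also $P,Q\to2$, that
is, $rU',rV'\to-2$.)
\end{proof}

\section{The region of existence}\label{sec:region}

Let $\Gamma=\{(\log\mu,\log\bar h(\mu)):\mu>0\}$ be the curve $\mathcal{S}$ in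
logarithmic coordinates. It is the graph of a continuous function on $\mathbb{R}$, so the
open regions $\Omega_-$ below it and $\Omega_+$ above it are connected, and
$\Gamma\subset\overline{\Omega_+}$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Since $\eta(0)=\sqrt{\lambda\mu}/(4m)$, Lemma~\ref{lem:product} gives
$\lambda\mu<16m^2=4(N-2)^2$ on $\mathcal{U}$. The constant is sharp, because the diagonal
solutions have $\mu=\lambda=e^{w(c/2)}\to4m$ as $c\to\infty$, by
Proposition~\ref{prop:diag}.

We claim that $\partial\mathcal{O}\subset\Gamma$. Let $z\in\partial\mathcal{O}$ and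
$\Phi(p_n)\to z$. If $(p_n)$ had a bounded subsequence, a limit point $p$ would satisfy
$\Phi(p)=z$; but $\mathcal{O}$ is open and contains none of its boundary points. So
$|p_n|\to\infty$, and $z\in\Gamma$ by Proposition~\ref{prop:blowup}. It follows that
$\mathcal{O}\cap\Omega_\pm$ is open and relatively closed in $\Omega_\pm$, hence empty or
all of $\Omega_\pm$.

Take $c\le0$ with $c<\log\bar h(1)$, and let $(\log\mu,\log\lambda)=\Phi(c,c)$. By
\eqref{eq:crude}, $\mu\le e^c\le1$ and $\lambda\le e^c<\bar h(1)\le\bar h(\mu)$, as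
$\bar h$ is decreasing. So $\mathcal{O}$ meets $\Omega_-$, and
$\Omega_-\subset\mathcal{O}$. Next, $\Omega_+$ contains the points $(0,z_2)$ with $z_2$
large, which violate the bound $z_1+z_2<2\log4m$ valid on $\mathcal{O}$. So
$\mathcal{O}\cap\Omega_+=\emptyset$. Finally, an open set disjoint from $\Omega_+$ is
disjoint from $\overline{\Omega_+}\supset\Gamma$. Therefore $\mathcal{O}=\Omega_-$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
The solution is $(U,V)-(\log\mu,\log\lambda)$, where $(U,V)$ has data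
$p=\Phi^{-1}(\log\mu,\log\lambda)$. It depends smoothly on $(\mu,\lambda)$ by
Lemma~\ref{lem:ivp} and the smoothness of $\Phi^{-1}$. By the chain rule and
\eqref{eq:M},
\[
\frac{\partial(u(r),v(r))}{\partial(\log\mu,\log\lambda)}=M(r)-I\ge0
\qquad(0\le r\le1).
\]
By part (3) and the monotonicity of $\bar h$, every horizontal or vertical line meets
$\mathcal{U}$ in an interval, so $u(r)$ and $v(r)$ are nondecreasing in each parameter.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(4)]
Let $p_n=\Phi^{-1}(\log\mu_n,\log\lambda_n)$ and $z=(\log\mu,\log\lambda)\in\Gamma$. A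
bounded subsequence of $(p_n)$ would give $z\in\mathcal{O}$, against part (3). So
$|p_n|\to\infty$. By Proposition~\ref{prop:blowup}, every subsequence of
$(u_n,v_n)=(U_n-\log\mu_n,V_n-\log\lambda_n)$ has a further subsequence that converges in
$C^2_{\mathrm{loc}}(\overline B\setminus\{0\})$ to a singular solution at
$(\mu,\lambda)$. By (F2) there is only one, so the whole sequence converges to it.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Multiplicity and singular solutions for a Liouville-type system in a ball},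
\texttt{http://capde.cmm.uchile.cl/files/2015/07/ignacio-guerra.pdf}.

\end{thebibliography}
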